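\title{Types of every countable $\mathcal{M}$-rank in small superstable theories}

\begin{abstract}
In a small stable theory, the $\mathcal{M}$-rank of a type over a finite set counts how many times in succession a nonforking extension can cut the space of strong types extending it down to a nowhere dense subset. The $\mathcal{M}$-gap conjecture asserts that this rank is always finite or $\infty$. We disprove it: for every countable ordinal $\alpha\ge1$ there is a small superstable theory with a type $p\in S_1(\emptyset)$ such that $U(p)=1$ and $\mathcal{M}(p)=\alpha$. The values of $\mathcal{M}$ in small stable theories are exactly the countable ordinals and $\infty$. The examples come from a profinite group acting on a profinite space of points and on a family of closed subsets, organized by a well-founded tree, any two of which are nested or meet in a finite set.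
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $T$ be a complete theory in a countable language. It is \emph{small} if $S_n(\emptyset)$ is countable for every $n$; equivalently, if there are only countably many complete types over each finite set. Assume that $T$ is small and stable, and work in $\mathfrak C^{eq}$, where $\mathfrak C$ is a monster model of $T$ (Section~\ref{sec:background} recalls the conventions). For finite sets $A\subseteq B$ and a type $q$ over $B$, the \emph{trace} of $q$ over $A$ is
\[
\mathrm{Tr}_A(q)=\{r\in S(\mathrm{acl}(A)) : r\cup q \text{ is consistent}\},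
\]
a closed subset of the Stone space $S(\mathrm{acl}(A))$.

Let $p\in S(A)$. A type over $\mathrm{acl}(A)$ has exactly one nonforking extension to every larger set, so the compact space $\mathrm{Tr}_A(p)$ parametrizes the ways of extending $p$ freely. A nonforking extension $q\in S(B)$ of $p$ says nothing new in the sense of forking, but it may exclude some of these ways, and $\mathrm{Tr}_A(q)\subseteq\mathrm{Tr}_A(p)$ is the set of those that remain. By a theorem of Newelski, $\mathrm{Tr}_A(q)$ is either open or nowhere dense in $\mathrm{Tr}_A(p)$. In the first case $q$ is an \emph{m-free} extension of $p$, in the second a \emph{meager} extension. The rank $\mathcal M$ counts meager steps as the $U$-rank counts forking steps: it is the least function from complete types over finite sets to $\mathrm{Ord}\cup\{\infty\}$ such that for every ordinal $\alpha$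
\[
\mathcal M(p)\ge\alpha+1\iff \mathcal M(q)\ge\alpha\ \text{ for some meager nonforking extension $q$ of $p$.}
\]
Thus $\mathcal M(p)\ge0$ for every $p$; for a limit ordinal $\lambda$, $\mathcal M(p)\ge\lambda$ if and only if $\mathcal M(p)\ge\alpha$ for all $\alpha<\lambda$; and $\mathcal M(p)=\infty$ if $\mathcal M(p)\ge\alpha$ for all ordinals $\alpha$.

If $\mathrm{Tr}_A(p)$ is finite, as it is for algebraic $p$, then $\mathcal M(p)=0$: the trace of an extension is nonempty, and a nonempty subset of a finite discrete space is not nowhere dense. For a nonzero value, take equivalence relations $E_0,E_1,\dots$, where $E_0$ has one class and each $E_n$-class splits into two $E_{n+1}$-classes. The unique $1$-type $p$ over $\emptyset$ has trace $2^\omega$. For any element $b$, the type over $b$ saying $x\ne b$ and $xE_nb$ for all $n$ is a nonforking extension whose trace is a single point, and $\mathcal M(p)=1$. Example~\ref{ex:products} verifies this, and obtains every finite value from finite powers of $2^\omega$.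

Call a sequence $p=p_0\subseteq p_1\subseteq\cdots$ of types over finite sets a \emph{meager chain} from $p$ if each $p_{j+1}$ is a meager nonforking extension of $p_j$. Then $\mathcal M(p)\ge\omega$ means that there are arbitrarily long finite meager chains from $p$, and $\mathcal M(p)=\infty$ means that there is an infinite one (Lemma~\ref{lem:chain}). One may expect that a compactness argument turns long finite chains into an infinite chain, so that nothing lies between the finite values and $\infty$. It is known that if $T$ is superstable with fewer than $2^{\aleph_0}$ countable models, then $\mathcal M(p)$ is finite and $\mathcal M(p)\le U(p)$ for every $p$. The following conjecture is posed in \cite{DM}.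

\begin{quote}
\textbf{The $\mathcal M$-gap conjecture.} In a small stable theory there is no type $p$ with $\omega\le\mathcal M(p)<\infty$.
\end{quote}

We show that the conjecture is false, and that there is no gap at any countable ordinal.

\begin{theorem}\label{thm:main}
For every countable ordinal $\alpha\ge1$ there are a complete countable small superstable theory $T$ and a type $p\in S_1(\emptyset)$ with $U(p)=1$ and $\mathcal M(p)=\alpha$. In particular, taking $\alpha=\omega$, the $\mathcal M$-gap conjecture fails.
\end{theorem}

\begin{theorem}\label{thm:values}
In every small stable theory each value of $\mathcal M$ is $\infty$ or a countable ordinal. The values of $\mathcal M$ that occur in small stable theories are exactly the countable ordinals and $\infty$.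
\end{theorem}

Since $U(p)=1$ in Theorem~\ref{thm:main}, the bound $\mathcal M(p)\le U(p)$ fails for general small superstable theories already at $U$-rank $1$. For $\alpha\ge2$ the theories we construct also contain types of $\mathcal M$-rank $\infty$ (Proposition~\ref{prop:infty}). The conjecture is a statement about individual types, and it is refuted as posed; we make no claim about the variant restricted to theories in which \emph{all} types have $\mathcal M<\infty$.

The proof has a model-theoretic half and a combinatorial half. Section~\ref{sec:theory} attaches a superstable theory to a profinite group $G$ acting on profinite spaces, in such a way that traces become orbits of stabilizers of finite sets. Section~\ref{sec:construction} builds the action from a well-founded tree, and Section~\ref{sec:orbits} determines its orbits. Section~\ref{sec:rank} computes the rank of a point, and Section~\ref{sec:values} proves Theorem~\ref{thm:values}.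

\section{Conventions and background}\label{sec:background}

\subsection*{Monster models and imaginaries}
The model $\mathfrak C$ is $\kappa$-saturated and strongly $\kappa$-homogeneous for a cardinal $\kappa>2^{\aleph_0}$, which may be taken as large as we like: every type over a set of size $<\kappa$ is realized, and tuples of length $<\kappa$ with the same type are conjugate under $\mathrm{Aut}(\mathfrak C)$. The structure $\mathfrak C^{eq}$ adds an element for each class of each $\emptyset$-definable equivalence relation on tuples; elements of $\mathfrak C$ are called \emph{real}. Automorphisms of $\mathfrak C$ extend uniquely to $\mathfrak C^{eq}$. The closures $\mathrm{dcl}(A)$ and $\mathrm{acl}(A)$ are taken in $\mathfrak C^{eq}$; they consist of the elements with exactly one, respectively finitely many, conjugates under $\mathrm{Aut}(\mathfrak C/A)$. A type is \emph{algebraic} if it has finitely many realizations, so $\mathrm{tp}(a/A)$ is algebraic if and only if $a\in\mathrm{acl}(A)$. Every finite tuple of $\mathfrak C^{eq}$ is the image of a finite real tuple $\bar b$ under a $\emptyset$-definable function. Hence every finite $A\subseteq\mathfrak C^{eq}$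 lies in $\mathrm{dcl}(\bar b)$ for such a $\bar b$, and in a small theory there are only countably many types of finite tuples of $\mathfrak C^{eq}$.

\subsection*{Forking}
A countable theory is \emph{superstable} if for every $\lambda\ge2^{\aleph_0}$, $|A|\le\lambda$ implies $|S_1(A)|\le\lambda$; superstable theories are stable. In a stable theory, forking is invariant under automorphisms and has the following properties, for $A\subseteq B\subseteq C$.
\begin{enumerate}
\item[(F1)] Every $p\in S(A)$ has a nonforking extension to $B$.
\item[(F2)] $\mathrm{tp}(a/C)$ does not fork over $A$ if and only if it does not fork over $B$ and $\mathrm{tp}(a/B)$ does not fork over $A$.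
\item[(F3)] $\mathrm{tp}(a/\mathrm{acl}(A))$ does not fork over $A$.
\item[(F4)] A nonforking extension of a nonalgebraic type is nonalgebraic.
\item[(F5)] If $q\in S(C)$ forks over $A$, then $q|_{AC_0}$ forks over $A$ for some finite $C_0\subseteq C$.
\end{enumerate}
The $U$-rank is defined by: $U(p)\ge\alpha+1$ if and only if $U(q)\ge\alpha$ for some forking extension $q$ of $p$. We have $U(p)=0$ exactly for algebraic $p$, so $U(p)=1$ if and only if $p$ is nonalgebraic and all its forking extensions are algebraic. The rank $\mathcal M$ is invariant under $\mathrm{Aut}(\mathfrak C)$, because its definition is. Of the open/nowhere dense dichotomy we use only the definition it leads to: a nonforking extension is meager if and only if its trace is nowhere dense.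

\subsection*{Topology}
A subset of a space is \emph{nowhere dense} if its closure has empty interior. We use the Baire category theorem for compact Hausdorff spaces and two elementary facts.
\begin{enumerate}
\item[(T1)] If $N$ is nowhere dense in $Z$ and $W\subseteq Z$ is open, then $N\cap W$ is nowhere dense in $W$.
\item[(T2)] If a group $H$ acts on $Z$ by homeomorphisms and an orbit of $H$ has nonempty interior, then the orbit is open (it is the union of the translates of its interior).
\end{enumerate}

\section{The theory of a profinite group action}\label{sec:theory}

The aim of this section is a class of theories in which traces can be seen directly. The elements of $\mathrm{acl}(\emptyset)$ will include the finite levels of an inverse system, a strong type will be a point of the inverse limit, and the automorphism group will act on the limit through a prescribed profinite group.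

\begin{definition}\label{def:tower}
A \emph{tower} consists of the following data.
\begin{itemize}
\item A countable set $S$ of \emph{sorts} and a function $i\colon S\to\omega$ such that for each $n$ only finitely many $s$ satisfy $i(s)\le n$; these are the sorts \emph{active} at $n$.
\item Nonempty finite sets $D_{s,n}$ and surjections $D_{s,n+1}\to D_{s,n}$ for $n\ge i(s)$, called \emph{projections}. Let $D_n$ be the disjoint union of the $D_{s,n}$ with $s$ active at $n$.
\item Groups $G_n$ of sort-preserving permutations of $D_n$ such that every element of $G_{n+1}$ induces, through the projections, an element of $G_n$, and every element of $G_n$ is so induced.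
\end{itemize}
Put $D_s=\varprojlim_{n\ge i(s)}D_{s,n}$, $D=\bigsqcup_sD_s$ and $G=\varprojlim G_n$. The tower is \emph{small} if $G$ has countably many orbits on $D^k$ for every $k$.
\end{definition}

The $n$th coordinate of $d\in D_s$ is written $d_n$; it is defined for $n\ge i(s)$. Each $D_s$ is compact, metrizable and zero-dimensional, with basic clopen sets $\{d:d_n=u\}$, and it maps onto every $D_{s,n}$. The group $G$ maps onto every $G_n$ and acts coordinatewise on each $D_s$ by homeomorphisms. For $X\subseteq D$ let $G_X$ be the pointwise stabilizer of $X$.

Fix a tower. The language has a $k$-ary relation symbol $R_O$ for all $n\ge0$, $k\ge1$ and each $G_n$-orbit $O\subseteq D_n^k$; it is countable. Let $M=D\times\omega$. For $a=(d,j)\in M$ the sort of $a$ is that of $d$, and $a_n=d_n$. Let $R_O(a^1,\dots,a^k)$ hold if the sorts of all $a^j$ are active at $n$ and $(a^1_n,\dots,a^k_n)\in O$. Put $T=\mathrm{Th}(M)$. The factor $\omega$ separates an element from its image in $D$: naming a parameter over $d$ pins down the strong type $d$ without making the other elements over $d$ algebraic, and this is what allows a trace to shrink without forking.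

The theory $T$ is one-sorted. Each sort $s$ is a definable set, the union of the finitely many unary $R_O$ with $O\subseteq D_{s,i(s)}$. The relation $aE_nb$, meaning that $a_n$ and $b_n$ are defined and equal, is the union of the binary $R_O$ with $O$ contained in the diagonal of $D_n^2$. It is an equivalence relation on the union of the sorts active at $n$, with exactly $|D_n|$ classes, all infinite. Let $M\prec\mathfrak C$, and let $\mathfrak C_s$ be the set of elements of sort $s$. Every $E_n$-class of $\mathfrak C$ meets $M$, so for $a\in\mathfrak C_s$ and $n\ge i(s)$ we can define $a_n\in D_{s,n}$ as $c_n$ for any $c\in M$ with $aE_nc$. In $M$, hence in $\mathfrak C$, the relation $E_{n+1}$ refines $E_n$ on the sorts active at $n$, and $R_O$ for $O\subseteq D_n^k$ is an $E_n$-invariant relation on the domain of $E_n$. Therefore $a_{n+1}$ projects to $a_n$, and $R_O$ is given in $\mathfrak C$ by the same rule as in $M$. Define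
\[
\pi(a)=(a_n)_{n\ge i(s)}\in D_s\ \text{ for } a\in\mathfrak C_s,\qquad \pi(a)=\bot\ \text{ if $a$ lies in no sort},
\]
where $\bot$ is a new symbol, fixed by $G$. Elements over $\bot$ occur in no instance of any $R_O$.

\begin{lemma}\label{lem:pi}
\begin{enumerate}
\item[(i)] Each fiber $\pi^{-1}(d)$, $d\in D$, has size at least $\kappa$, and $\pi^{-1}(\bot)$ is empty or infinite.
\item[(ii)] Each $\varphi\in\mathrm{Aut}(\mathfrak C)$ induces $\varphi_*\in G$ with $\pi\varphi=\varphi_*\pi$.
\item[(iii)] Each permutation $\psi$ of $\mathfrak C$ with $\pi\psi=\pi$ is an automorphism.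
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $c=(d,0)\in M$ and $|C|<\kappa$. The type saying $xE_nc$ for all $n\ge i(s)$ and $x\notin C$ is finitely satisfiable because the classes are infinite; so no $C$ of size $<\kappa$ exhausts the fiber. If $S$ is finite, $T$ says that every element lies in a sort. If $S$ is infinite, the type saying that $x$ lies in no sort and outside a given finite set is finitely satisfiable.

(ii) The map $\varphi$ permutes the $E_n$-classes, so it acts on $D_n$, and it preserves every $G_n$-orbit of tuples. Apply this to a tuple enumerating $D_n$: its image lies in its $G_n$-orbit, so $\varphi$ acts on $D_n$ as an element of $G_n$. These elements are compatible with the projections and define $\varphi_*$.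

(iii) Whether $R_O(\bar a)$ holds depends only on $\pi(\bar a)$.
\end{proof}

\begin{lemma}\label{lem:types}
Finite real tuples $\bar a,\bar b$ have the same type over $\emptyset$ if and only if they have the same equality pattern and $g\pi(\bar a)=\pi(\bar b)$ for some $g\in G$.
\end{lemma}

\begin{proof}
If the types agree, take $\varphi\in\mathrm{Aut}(\mathfrak C)$ with $\varphi(\bar a)=\bar b$ and $g=\varphi_*$. Conversely, consider the finite partial injections $\eta$ of $\mathfrak C$ such that $\pi\eta=g\pi$ on the domain of $\eta$ for some $g\in G$. They preserve atomic formulas and their negations, since $g$ preserves sorts and $G_n$-orbits. Given such $\eta,g$ and $a$ outside the domain, the fiber over $g\pi(a)$ is infinite by Lemma~\ref{lem:pi}(i), so $\eta$ extends to $a$ with the same $g$; using $g^{-1}$, it extends to any new element of the range. These maps form a back-and-forth system, so they are elementary.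
\end{proof}

\begin{proposition}\label{prop:small}
The theory $T$ is superstable, and it is small if the tower is small. For a finite real tuple $\bar b$ we have $\mathrm{acl}(\bar b)\cap\mathfrak C=\bar b$, and for finite $A\subseteq\mathfrak C^{eq}$ the set $\mathrm{acl}(A)\cap\mathfrak C$ is finite.
\end{proposition}

\begin{proof}
Let $C\subseteq\mathfrak C$ and $c,c'\notin C$ with $\pi(c)=\pi(c')$. The transposition of $c$ and $c'$ is an automorphism over $C$, so $\mathrm{tp}(c/C)=\mathrm{tp}(c'/C)$. For $|C|<\kappa$ this gives $|S_1(C)|\le|C|+2^{\aleph_0}$, and $\kappa$ is arbitrarily large, so $T$ is superstable. It also shows that a real $c\notin\bar b$ has infinitely many conjugates over $\bar b$, namely the elements of its fiber outside $\bar b$. If $A\subseteq\mathrm{dcl}(\bar b)$, then $\mathrm{acl}(A)\cap\mathfrak C\subseteq\bar b$. By Lemma~\ref{lem:types}, the type of a finite real tuple is determined by its equality pattern, the set of entries over $\bot$, and the $G$-orbit of the image of the remaining entries; in a small tower there are countably many possibilities.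
\end{proof}

From now on $s$ is a sort and $A\subseteq B$ are finite subsets of $\mathfrak C^{eq}$. The next lemma says that the strong type of a nonalgebraic element is its image in $D$. The point to be excluded is that some imaginary in $\mathrm{acl}(A)$ distinguishes two elements of one fiber.

\begin{lemma}\label{lem:strong}
If $a,a'\in\mathfrak C_s\setminus\mathrm{acl}(A)$ and $\pi(a)=\pi(a')$, then $\mathrm{tp}(a/\mathrm{acl}(A))=\mathrm{tp}(a'/\mathrm{acl}(A))$.
\end{lemma}

\begin{proof}
Let $A\subseteq\mathrm{dcl}(\bar b)$ with $\bar b$ finite and real. Since $E_n$ has finitely many classes, each class is an element of $\mathrm{acl}(\emptyset)$, so the type of $a$ over $\mathrm{acl}(A)$ determines $\pi(a)$. The types of $a$ and $a'$ over $\mathrm{acl}(A)$ have infinitely many realizations. Replacing $a,a'$ by other realizations we may assume $a,a'\notin\bar b$, still with $\pi(a)=\pi(a')=d$, and we may assume $a\neq a'$. Let $\Omega=\pi^{-1}(d)\setminus\bar b$. Permutations of $\Omega$, extended by the identity, are automorphisms fixing $\bar b$. The finitary alternating group $\mathrm{Alt}(\Omega)$ is a directed union of finite simple alternating groups,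 so it is simple; being infinite, it has no nontrivial homomorphism to a finite group. For $e\in\mathrm{acl}(\bar b)$ it acts on the finite set of conjugates of $e$ over $\bar b$, hence trivially. So $\mathrm{Alt}(\Omega)$ fixes $\mathrm{acl}(\bar b)\supseteq\mathrm{acl}(A)$ pointwise, and it contains a $3$-cycle taking $a$ to $a'$.
\end{proof}

For $a\in\mathfrak C_s\setminus\mathrm{acl}(B)$ put
\[
O(a/B)=\{\pi(a') : a'\models\mathrm{tp}(a/B)\}\subseteq D_s .
\]
If also $A\subseteq B$, then $\pi(a)\in O(a/B)\subseteq O(a/A)$.

\begin{proposition}\label{prop:trace}
\begin{enumerate}
\item[(i)] Let $N_A$ be the set of nonalgebraic types $r\in S(\mathrm{acl}(A))$ of elements of sort $s$. Then $N_A$ is closed, and $\theta(r)=\pi(a)$ for $a\models r$ defines a homeomorphism $\theta\colon N_A\to D_s$. For $a\in\mathfrak C_s\setminus\mathrm{acl}(B)$ and $q=\mathrm{tp}(a/B)$ we have $\theta(\mathrm{Tr}_A(q))=O(a/B)$. In particular $O(a/B)$ is closed.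
\item[(ii)] Let $p\in S(A)$ be a nonalgebraic type of sort $s$. An extension $q\in S(B)$ of $p$ is nonforking if and only if it is nonalgebraic, and $U(p)=1$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) The types containing an algebraic formula form an open set and $\mathfrak C_s$ is definable, so $N_A$ is closed, hence compact. The condition $\theta(r)_n=u$ is expressed by a formula over $\mathrm{acl}(\emptyset)$, so $\theta$ is continuous. It is injective by Lemma~\ref{lem:strong}, and surjective because fibers are infinite while $\mathrm{acl}(A)\cap\mathfrak C$ is finite. A continuous bijection from a compact space to a Hausdorff space is a homeomorphism. If $a'$ realizes $r\cup q$, then $a'\notin\mathrm{acl}(B)\supseteq\mathrm{acl}(A)$, so $r\in N_A$ and $\theta(r)=\pi(a')\in O(a/B)$. Conversely, if $a'\models q$, then $\mathrm{tp}(a'/\mathrm{acl}(A))\in\mathrm{Tr}_A(q)$ and $\theta$ maps it to $\pi(a')$.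

(ii) One direction is (F4). Let $q=\mathrm{tp}(a/B)$ be nonalgebraic. By (F1) let $a'$ realize a nonforking extension of $\mathrm{tp}(a/\mathrm{acl}(A))$ to $\mathrm{acl}(B)$. Then $a'\notin\mathrm{acl}(B)$ by (F4), and $\pi(a')=\pi(a)$. Lemma~\ref{lem:strong} over $B$ gives $\mathrm{tp}(a/\mathrm{acl}(B))=\mathrm{tp}(a'/\mathrm{acl}(B))$. This type does not fork over $\mathrm{acl}(A)$, hence not over $A$ by (F2) and (F3), and by (F2) neither does its restriction $q$. By (F5) a forking extension of $p$ to an arbitrary set has a forking, hence algebraic, restriction to a finite set, so it is algebraic. Thus $U(p)=1$.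
\end{proof}

Assume from now on that the tower is small, so that $T$ is small and stable and $\mathcal M$ is defined.

\begin{corollary}\label{cor:step}
Let $a\in\mathfrak C_s\setminus\mathrm{acl}(A)$. Then $\mathcal M(\mathrm{tp}(a/A))\ge\beta+1$ if and only if there is a finite $B\supseteq A$ such that $a\notin\mathrm{acl}(B)$, $O(a/B)$ is nowhere dense in $O(a/A)$, and $\mathcal M(\mathrm{tp}(a/B))\ge\beta$.
\end{corollary}

\begin{proof}
An automorphism over $A$ moves any extension of $p=\mathrm{tp}(a/A)$ to one realized by $a$. It acts on $S(\mathrm{acl}(A))$ as a homeomorphism preserving $\mathrm{Tr}_A(p)$, so it preserves meagerness, as well as forking and $\mathcal M$. For $q=\mathrm{tp}(a/B)$, Proposition~\ref{prop:trace} says that $q$ does not fork over $A$ if and only if $a\notin\mathrm{acl}(B)$, and that then $\theta$ carries the pair $\mathrm{Tr}_A(q)\subseteq\mathrm{Tr}_A(p)$ to $O(a/B)\subseteq O(a/A)$.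
\end{proof}

Over real parameters the sets $O(a/B)$ are orbits of stabilizers in $G$. Imaginary parameters may give other sets, but smallness ensures that near $\pi(a)$ they look like orbits of stabilizers; this is the one place in the section, apart from Proposition~\ref{prop:small}, where smallness enters a proof.

\begin{lemma}\label{lem:real}
\begin{enumerate}
\item[(i)] If $\bar b$ is a finite real tuple, $a\in\mathfrak C_s$, $a\notin\bar b$, and $X=\pi(\bar b)\setminus\{\bot\}$, then $O(a/\bar b)=G_X\,\pi(a)$.
\item[(ii)] If $a\in\mathfrak C_s\setminus\mathrm{acl}(B)$, there is a finite real tuple $\bar b$ with $B\subseteq\mathrm{dcl}(\bar b)$, $a\notin\bar b$, and $O(a/\bar b)$ open in $O(a/B)$.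
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $a'\bar b$ and $a\bar b$ have the same type, Lemma~\ref{lem:types} gives $g\in G_X$ with $g\pi(a)=\pi(a')$. If $g\in G_X$, choose $a'\notin\bar b$ over $g\pi(a)$; by the same lemma $a'\models\mathrm{tp}(a/\bar b)$.

(ii) Let $B\subseteq\mathrm{dcl}(\bar b_0)$ with $\bar b_0$ finite and real. Let $d=\pi(a'')\in O(a/B)$ with $a''\models\mathrm{tp}(a/B)$, and choose $a'\notin\bar b_0$ over $d$. Then $a'\notin\mathrm{acl}(\bar b_0)\supseteq\mathrm{acl}(B)$, so $a'\models\mathrm{tp}(a/B)$ by Lemma~\ref{lem:strong}. Hence $O(a/B)$ is the union of the sets $O(a'/\bar b_0)\subseteq O(a/B)$ with $a'\models\mathrm{tp}(a/B)$, $a'\notin\bar b_0$. These sets are closed, and there are countably many of them by smallness. By the Baire category theorem some $O(a'/\bar b_0)$ has nonempty interior in the compact space $O(a/B)$. The group $\mathrm{Aut}(\mathfrak C/\bar b_0)$ fixes $B$, so it acts on $O(a/B)$ through the homeomorphisms $\varphi_*$, and $O(a'/\bar b_0)$ is an orbit. By (T2) it is open in $O(a/B)$. Take $\psi\in\mathrm{Aut}(\mathfrak C/B)$ with $\psi(a')=a$ and put $\bar b=\psi(\bar b_0)$. Then $B\subseteq\mathrm{dcl}(\bar b)$,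 $a\notin\bar b$, and $O(a/\bar b)=\psi_*O(a'/\bar b_0)$ is open in $\psi_*O(a/B)=O(a/B)$.
\end{proof}

Say that two subsets of $D_s$ \emph{agree near} $x$ if they have the same intersection with some open neighborhood of $x$. This is an equivalence relation, and a set containing $x$ agrees near $x$ with each of its relatively open subsets containing $x$.

\begin{example}[finite ranks from products]\label{ex:products}
Let $\Gamma_n$ be the automorphism group of the binary tree $2^{\le n}$, acting on $2^n$, and let $\Gamma=\varprojlim\Gamma_n$ act on $2^\omega$. If $X\subseteq 2^\omega$ is finite and $c\notin X$, choose a cone around $c$ that misses $X$; the automorphisms supported on that cone fix $X$ and are transitive on the cone, so $\Gamma_Xc$ is open by (T2). By induction on $k$, the orbit of a $k$-tuple is determined by the levels at which its entries branch: once the first $k-1$ entries are matched, a last entry different from them is confined by these levels to one such cone. So there are countably many orbits.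

Fix $k\ge1$ and take one sort $P$ with $D_{P,n}=(2^n)^k$ and $G_n=\Gamma_n^k$. The tower is small and $G$ is transitive on $D_P=(2^\omega)^k$; let $p$ be the unique $1$-type over $\emptyset$. An orbit $G_Xx$ is a product of $k$ factors, each a point or an open set. By Lemma~\ref{lem:real}, $O(a/A)$ agrees near $x=\pi(a)$ with the set obtained by freezing the coordinates of $x$ in some $J(a/A)\subseteq\{1,\dots,k\}$. If $O(a/B)$ is nowhere dense in $O(a/A)$, then $J(a/B)\supsetneq J(a/A)$, so $\mathcal M(p)\le k$ by Corollary~\ref{cor:step}. Naming $a_1,\dots,a_k\neq a$ in turn, where $\pi(a_j)$ shares exactly the $j$th coordinate with $x$, freezes one coordinate at a time. So $\mathcal M(p)=k$. The case $k=1$ is the example of the introduction.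

Products do not reach $\omega$. In $(2^\omega)^\omega$, with the group $\Gamma^\omega$, freezing coordinates goes on forever; moreover the set of coordinates at which two points agree is an invariant of the pair and can be any subset of $\omega$, so the tower is not small.
\end{example}

\section{Points and flats}\label{sec:construction}

In a product, the closed sets obtained by freezing different coordinates meet in infinite sets, so the lengths of independent chains add up. For rank $\omega$ we need, through one point, a chain of length $k$ for every $k$, and these chains must not combine. We therefore look for a space $D_P$ of points and closed subsets $[y]$, the flats, whose sorts are the nodes of a well-founded tree, such that flats are perfect, each flat is nowhere dense in a parent flat, flats of all child sorts pass through every point of a flat, and two flats that are not nested by construction meet in a \emph{finite} set. Naming two such flats through a point then ends the chain rather than prolonging it.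

\subsection{The smallest case: points and lines}\label{sub:small}
Take the tree with a root and one leaf. There is one flat $*$ of the root sort, the whole space, and the flats of the leaf sort are called lines. At level $n$ we have finite sets of points and lines with an incidence relation. For a point $u$ let $\mathrm{Fl}(u)$ consist of $*$ and the lines through $u$. The points of level $n+1$ above $u$ are the vertices of the cube $\mathbb F_2^{\mathrm{Fl}(u)}$, which has one coordinate direction for each flat through $u$. A line of level $n+1$ above a line $f$ is a choice, for each point $u$ on $f$, of an edge in direction $f$ in the cube above $u$; it is incident with the endpoints of the chosen edges.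

At level $0$ there is one point and no line. At level $1$ there are two points, the vertices of $\mathbb F_2^{\{*\}}$, and we introduce one line $f$ through both. Above each of the two points lies a square with coordinates $(v_*,v_f)$, so level $2$ has $8$ points. Each square has two edges in direction $f$, given by $v_*=0$ and $v_*=1$, so level $2$ has $4$ lines with $4$ points each. A point of level $2$ lies on one edge of its own square, and the edge in the other square is arbitrary, so it lies on exactly two lines.

Let $u$ be a point of level $2$ and $f',f''$ the lines through it. Above $u$ lies a cube with coordinates $(v_*,v_{f'},v_{f''})$. A lift of $f'$ prescribes $v_*$ and $v_{f''}$, and a lift of $f''$ prescribes $v_*$ and $v_{f'}$. Three facts are visible, and they hold at every level.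
\begin{itemize}
\item On a lift of $f'$ the coordinate $v_{f'}$ is free, so $u$ has two lifts on it. In the limit, lines are perfect sets.
\item Changing $v_*$ leaves the chosen edge. In the limit, lines are nowhere dense in the space of points.
\item Together the two lifts prescribe all three coordinates. They share one point above $u$ if they prescribe the same $v_*$, and none otherwise. So once two lines are distinct, the number of their common points cannot grow, and in the limit it is finite.
\end{itemize}
The group is generated level by level by the translations of the cubes, one independent translation for each $u$. We shall see that the orbit of a point $x$ under the stabilizer of a finite set is open in the whole space, open in a line, or finite. The longest chains have the shape $D_P\supset[y]\supset\{x\}$, and a point has $\mathcal M$-rank $2$.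

For a deeper tree, the lift of a flat $f$ chooses above $u$ a face of the cube spanned by the directions of all flats through $u$ that lie below $f$, so that subflats of $f$ have room inside it. One new difficulty appears. A flat must determine its parent, also above points $u$ that lie on the parent but not on $f$. So a lift of $f$ has to carry data above every point $u$, namely the data of the least flat above $f$ that passes through $u$.

\subsection{Trees}
Let $\Theta$ be a countable tree with a root, every node at finite height, and no infinite branch; $\tau^-$ is the parent of a node $\tau$ other than the root. Put $\mathrm{rk}(\tau)=1$ for leaves and $\mathrm{rk}(\tau)=\sup\{\mathrm{rk}(\sigma)+1:\sigma\text{ a child of }\tau\}$ otherwise. The rank strictly decreases from a node to each proper descendant. Every countable $\alpha\ge1$ is the rank of the root of such a tree $\Theta_\alpha$: let $\Theta_1$ be a single node, and for $\alpha\ge2$ attach to a root the trees $\Theta_\beta$, $1\le\beta<\alpha$; the root has rank $\sup\{\beta+1:1\le\beta<\alpha\}=\alpha$. For $\alpha=\omega$ one may instead attach to the root one chain of $k$ nodes for each $k\ge1$.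

Fix $\Theta$ whose root has rank $\alpha$, and enumerate it (finitely or in order type $\omega$) as $\tau_0,\tau_1,\dots$ with parents preceding children, so that $\tau_0$ is the root. The sorts are a symbol $P$ and the nodes of $\Theta$, with $i(P)=0$ and $i(\tau_j)=j$. New sorts are introduced one level at a time so that every level stays finite.

\subsection{The finite levels}
We define finite sets $P_n=D_{P,n}$ of \emph{points} and $F_{\tau,n}=D_{\tau,n}$ $(i(\tau)\le n)$ of \emph{$\tau$-flats}, an incidence relation $u\mathrel{I}f$ between points and flats, and parent maps $\partial\colon F_{\tau,n}\to F_{\tau^-,n}$ for $\tau\ne\tau_0$, such that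
\begin{enumerate}
\item[(a)] $F_{\tau_0,n}$ has one element $*$, which is incident with all points;
\item[(b)] $u\mathrel{I}f$ implies $u\mathrel{I}\partial f$ for $f\ne*$.
\end{enumerate}
Suppose $D_n$ is given. For flats, $f\le z$ means $z=\partial^jf$ for some $j\ge0$. This is a partial order in which the flats above a given flat form a finite chain with top $*$. For $u\in P_n$ let $\mathrm{Fl}(u)=\{z:u\mathrel{I}z\}$; by (a) and (b) it is upward closed and contains $*$. For a flat $f$ of level $n$ let $\lambda(u,f)$ be the least $z\ge f$ in $\mathrm{Fl}(u)$, and put
\[
Q(u,f)=\{z\in\mathrm{Fl}(u): z\not\le\lambda(u,f)\}.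
\]
These are the coordinates that a lift of $f$ will prescribe above $u$.

\begin{lemma}\label{lem:Q}
Let $u\in P_n$ and let $f,f'$ be flats of level $n$.
\begin{enumerate}
\item[(i)] If $u\mathrel{I}f$, then $\lambda(u,f)=f$, so $Q(u,f)=\{z\in\mathrm{Fl}(u):z\not\le f\}$.
\item[(ii)] $Q(u,f)=Q(u,\lambda(u,f))$.
\item[(iii)] If $f\le f'$, then $Q(u,f')\subseteq Q(u,f)$.
\item[(iv)] If $u\mathrel{I}f$, $u\mathrel{I}f'$ and $f,f'$ are incomparable, then $Q(u,f)\cup Q(u,f')=\mathrm{Fl}(u)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (i) is the definition, and (ii) is (i) applied to $\lambda(u,f)$. In (iii), $\lambda(u,f')$ lies above $f$ and in $\mathrm{Fl}(u)$, so $\lambda(u,f)\le\lambda(u,f')$. In (iv), a flat $z\in\mathrm{Fl}(u)$ outside both sets satisfies $z\le f$ and $z\le f'$, so $f,f'$ lie in the chain above $z$ and are comparable.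
\end{proof}

Write $\mathbb F_2^Z$ for the set of functions $Z\to\mathbb F_2$ and $e_z$ for the characteristic function of $\{z\}$. Start with $P_0=\{o\}$, $F_{\tau_0,0}=\{*\}$, $o\mathrel{I}*$. Given $D_n$, define:
\begin{itemize}
\item $P_{n+1}=\{(u,v): u\in P_n,\ v\in\mathbb F_2^{\mathrm{Fl}(u)}\}$;
\item for $i(\tau)\le n$, $F_{\tau,n+1}=\{(f,w): f\in F_{\tau,n},\ w=(w_u)_{u\in P_n},\ w_u\in\mathbb F_2^{Q(u,f)}\}$;
\item $(u,v)\mathrel{I}(f,w)$ if and only if $u\mathrel{I}f$ and $v|_{Q(u,f)}=w_u$;
\item $\partial(f,w)=\bigl(\partial f,(w_u|_{Q(u,\partial f)})_{u\in P_n}\bigr)$, which makes sense by Lemma~\ref{lem:Q}(iii);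
\item if $\tau=\tau_{n+1}$ exists, $F_{\tau,n+1}=\{(f,\tau):f\in F_{\tau^-,n+1}\}$, with $\partial(f,\tau)=f$, and a point is incident with $(f,\tau)$ if and only if it is incident with $f$.
\end{itemize}
Condition (a) holds because $Q(u,*)=\emptyset$. For (b), if $(u,v)\mathrel{I}(f,w)$, then $u\mathrel{I}\partial f$ and $v|_{Q(u,\partial f)}=w_u|_{Q(u,\partial f)}$; on the new sort (b) holds by definition. The projections are given by the first coordinate on the sorts active at $n$. They are onto, preserve $I$ and commute with $\partial$. For the two-node tree, a line $f$ has $Q(u,f)=\mathrm{Fl}(u)\setminus\{f\}$ if $u\mathrel{I}f$ and $Q(u,f)=\emptyset$ otherwise, which is the construction of Section~\ref{sub:small}.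

\subsection{The groups}
Let $G_0=1$. Suppose $G_n$ is a group of sort-preserving automorphisms of $(D_n,I,\partial)$. Let $K_n=\prod_{u\in P_n}\mathbb F_2^{\mathrm{Fl}(u)}$. For $t=(t_u)\in K_n$ and $g\in G_n$ define maps on the sorts of $D_{n+1}$ active at $n$ by
\begin{align*}
t(u,v)&=(u,v+t_u), & t(f,w)&=\bigl(f,(w_u+t_u|_{Q(u,f)})_u\bigr),\\
g(u,v)&=(gu,v\circ g^{-1}), & g(f,w)&=(gf,w^g),\quad\text{where } w^g_{gu}=w_u\circ g^{-1},
\end{align*}
and let each such map $\gamma$ act on the new sort by $(f,\tau)\mapsto(\gamma f,\tau)$. As $g$ preserves $I$ and $\partial$, we have $g\,\mathrm{Fl}(u)=\mathrm{Fl}(gu)$ and $gQ(u,f)=Q(gu,gf)$, so the formulas make sense. The maps are permutations: $t$ is its own inverse, and the map of $g^{-1}$ inverts that of $g$.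

They preserve $I$ and $\partial$. For $t$: $v|_{Q(u,f)}=w_u$ if and only if $(v+t_u)|_{Q(u,f)}=w_u+t_u|_{Q(u,f)}$, and restricting $w_u+t_u|_{Q(u,f)}$ to $Q(u,\partial f)$ gives $w_u|_{Q(u,\partial f)}+t_u|_{Q(u,\partial f)}$. For $g$: the restriction of $v\circ g^{-1}$ to $Q(gu,gf)$ is $(v|_{Q(u,f)})\circ g^{-1}$, which equals $w^g_{gu}$ if and only if $v|_{Q(u,f)}=w_u$. The $gu$-component of $\partial g(f,w)$ is the restriction of $w_u\circ g^{-1}$ to $Q(gu,\partial gf)=gQ(u,\partial f)$, that is $(w_u|_{Q(u,\partial f)})\circ g^{-1}$, the $gu$-component of $g\partial(f,w)$. On the new sort both properties are inherited from the parent sort.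

Let $G_{n+1}$ be the permutation group of $D_{n+1}$ generated by these maps. On $D_n$ the elements of $K_n$ induce the identity and the map of $g$ induces $g$. So we have a tower in the sense of Definition~\ref{def:tower}, with limit spaces $D_P$, $D_\tau$ and group $G$.

\subsection{The geometry of the limit}
Elements of $D_P$ are \emph{points} and elements of $D_\tau$ are \emph{$\tau$-flats}; the only $\tau_0$-flat is again written $*$. For a point $x$ and $y\in D_\tau$ write $x\mathrel{I}y$ if $x_n\mathrel{I}y_n$ for all $n\ge i(\tau)$, and let $[y]=\{x\in D_P:x\mathrel{I}y\}$, a closed set. Since projections preserve $I$, incidence at level $n$ implies incidence at all lower levels where it is defined. For $\tau\neq\tau_0$ let $\partial y\in D_{\tau^-}$ be the element with $(\partial y)_n=\partial(y_n)$ for $n\ge i(\tau)$. Let $y\le y'$ mean $y'=\partial^jy$ for some $j\ge0$. By (a) and (b), $[*]=D_P$, and $y\le y'$ implies $[y]\subseteq[y']$. If $y<y'$, the sort of $y$ is a proper descendant of the sort of $y'$. All of this is $G$-invariant. A \emph{lift} of $u\in P_n$ is an element of $P_{n+1}$ projecting to $u$.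

\begin{lemma}\label{lem:perfect}
Let $y\in D_\tau$, $n\ge i(\tau)$, $u\in P_n$ and $u\mathrel{I}y_n$. Then $u$ has at least two lifts incident with $y_{n+1}$, and $u=x_n$ for some $x\in[y]$. The set $[y]$ is nonempty and has no isolated points.
\end{lemma}

\begin{proof}
For a lift $(u,v)$, incidence with $y_{n+1}$ prescribes $v$ on $Q(u,y_n)$ only, and $y_n\in\mathrm{Fl}(u)\setminus Q(u,y_n)$. Iterating gives $x\in[y]$ with $x_n=u$. If $x\in[y]$, then $x_n$ has a lift other than $x_{n+1}$ incident with $y_{n+1}$, and it extends to a point $x'\neq x$ of $[y]$ with $x'_n=x_n$; so $x$ is not isolated. Finally, by induction on $n$ every flat of $D_n$ is incident with some point: $(f,w)$ is incident with $(u,v)$ when $u\mathrel{I}f$ and $v$ extends $w_u$, and flats of a new sort have the points of their parents.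
\end{proof}

\begin{lemma}\label{lem:nd}
If $y<y'$, then $[y]$ is nowhere dense in $[y']$.
\end{lemma}

\begin{proof}
The sets $[y]\subseteq[\partial y]\subseteq[y']$ are closed, and a nonempty relatively open subset of $[y']$ contained in $[y]$ is relatively open in $[\partial y]$. So it suffices to show that $[y]$ has empty interior in $[\partial y]$. Let $y\in D_\tau$, $x\in[y]$, $n\ge i(\tau)$, $x_{n+1}=(x_n,v)$ and $z=\partial y_n$. Then $z\in\mathrm{Fl}(x_n)$, and Lemma~\ref{lem:Q}(i) gives $z\notin Q(x_n,z)$ and $z\in Q(x_n,y_n)$. As $(x_n,v)$ is incident with both $(\partial y)_{n+1}$ and $y_{n+1}$, the point $(x_n,v+e_z)$ is incident with the first and not with the second. By Lemma~\ref{lem:perfect} it extends to $x'\in[\partial y]\setminus[y]$, and $x'_n=x_n$. Since $n$ is arbitrary, $x$ is not an interior point.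
\end{proof}

\begin{lemma}\label{lem:child}
If $y\in D_\tau$, $x\in[y]$ and $\sigma$ is a child of $\tau$, then there is $y'\in D_\sigma$ with $\partial y'=y$ and $x\in[y']$.
\end{lemma}

\begin{proof}
We construct $y'_n$ for $n\ge i(\sigma)$ with $\partial y'_n=y_n$ and $x_n\mathrel{I}y'_n$. At level $i(\sigma)$ take $(y_{i(\sigma)},\sigma)$. Given $y'_n$, write $y_{n+1}=(y_n,w)$ and $x_{n+1}=(x_n,v)$. Put $y'_{n+1}=(y'_n,w')$, where $w'_{x_n}=v|_{Q(x_n,y'_n)}$ and, for $u\ne x_n$, $w'_u$ is any extension of $w_u$ from $Q(u,y_n)$ to the larger set $Q(u,y'_n)$. Since $v|_{Q(x_n,y_n)}=w_{x_n}$, also $w'_{x_n}$ extends $w_{x_n}$. So $\partial y'_{n+1}=y_{n+1}$ and $x_{n+1}\mathrel{I}y'_{n+1}$.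
\end{proof}

\begin{lemma}\label{lem:finite}
Let $y,y'\in D$ be flats.
\begin{enumerate}
\item[(i)] If $y_n,y'_n$ are defined and incomparable, then every $u\in P_n$ incident with both has at most one lift incident with both $y_{n+1}$ and $y'_{n+1}$.
\item[(ii)] If $y,y'$ are incomparable, then $y_n,y'_n$ are incomparable for all large $n$, and $[y]\cap[y']$ is finite.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) For such a lift $(u,v)$, $v$ is prescribed on $Q(u,y_n)\cup Q(u,y'_n)=\mathrm{Fl}(u)$.

(ii) Suppose $y_n,y'_n$ are comparable for infinitely many $n$. After exchanging $y$ and $y'$ if necessary, $y'_n=\partial^jy_n=(\partial^jy)_n$ for infinitely many $n$, where $j$ is the difference of the heights of the two sorts. Then $y'=\partial^jy$, a contradiction. So $y_n,y'_n$ are incomparable for all $n\ge n_0$, and by (i) and induction on $n$ a point of $[y]\cap[y']$ is determined by its coordinate in the finite set $P_{n_0}$.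
\end{proof}

\section{Orbits}\label{sec:orbits}

To show that the tower is small we prove that conjugacy of finite configurations under $G$ is decided at a finite level. Suppose two configurations agree at level $m$. To make them agree at level $m+1$ we have, above each $u\in P_m$, one translation $t_u$, which must adjust all flats through $u$ at once. This is not always possible. In the cube of Section~\ref{sub:small}, translations do not change whether the lifts of $f'$ and $f''$ prescribe the same $v_*$; if they meet above $u$ in one configuration and miss each other in the other, no translation helps. The same obstruction arises from a point and a flat that are incident at level $m$ and not later. We therefore start at a level from which on every incidence and every intersection seen at finite levels survives to the limit.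

\begin{definition}\label{def:good}
A finite set $X\subseteq D$ is \emph{$\partial$-closed} if $*\in X$ and $\partial y\in X$ for every flat $y\in X$, $y\ne*$. A level $n$ is \emph{good} for such an $X$ if
\begin{enumerate}
\item[(g1)] the sorts of all elements of $X$ are active at $n$;
\item[(g2)] distinct elements of $X$ of the same sort have distinct $n$th coordinates;
\item[(g3)] for a point $x$ and a flat $y$ in $X$, $x_n\mathrel{I}y_n$ implies $x\mathrel{I}y$;
\item[(g4)] for incomparable flats $y,y'\in X$, every $u\in P_n$ incident with $y_n$ and $y'_n$ equals $x_n$ for some $x\in[y]\cap[y']$.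
\end{enumerate}
\end{definition}

Every finite $X\subseteq D$ has a finite \emph{$\partial$-closure}, consisting of $X$, $*$ and the flats above flats of $X$. It has the same pointwise stabilizer as $X$.

\begin{lemma}\label{lem:good}
Let $X$ be finite and $\partial$-closed.
\begin{enumerate}
\item[(i)] If $n$ is good for $X$, then so is $n+1$.
\item[(ii)] All large $n$ are good for $X$.
\item[(iii)] If $n$ is good for $X$, it is good for every $\partial$-closed subset of $X$ and for $hX$, $h\in G$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Conditions (g1)--(g3) persist because projections preserve equality and $I$. Let $y,y'\in X$ be incomparable. Then $y_n,y'_n$ are incomparable: if $y'_n=\partial^jy_n=(\partial^jy)_n$, then $\partial^jy\in X$ and (g2) give $y'=\partial^jy$. Let $u'\in P_{n+1}$ be incident with $y_{n+1},y'_{n+1}$, with projection $u$. By (g4) at level $n$, $u=x_n$ with $x\in[y]\cap[y']$. Both $u'$ and $x_{n+1}$ are lifts of $u$ incident with $y_{n+1},y'_{n+1}$, so $u'=x_{n+1}$ by Lemma~\ref{lem:finite}(i).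

(ii) Conditions (g1) and (g2) hold for large $n$. So does (g3), since a failure of $x\mathrel{I}y$ is witnessed at some level and then at all higher ones. For incomparable $y,y'$ let $Z_n$ be the set of $u\in P_n$ incident with $y_n,y'_n$. By Lemma~\ref{lem:finite} the projection $Z_{n+1}\to Z_n$ is injective for large $n$. The sizes $|Z_n|$ are then nonincreasing, hence eventually constant, so these maps are eventually bijective, and each element of $Z_n$ extends to a point of $[y]\cap[y']$.

(iii) The conditions are universal in the elements of $X$ (the point $x$ in (g4) is not required to lie in $X$) and $G$-invariant.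
\end{proof}

The next lemma removes the obstruction: at a good level, all the data that $X$ carries above $u$ are restrictions of one vertex of the cube.

\begin{lemma}\label{lem:vertex}
Let $m$ be good for $X$. For a flat $y\in X$ write $y_{m+1}=(y_m,w^y)$. For each $u\in P_m$ there is $v\in\mathbb F_2^{\mathrm{Fl}(u)}$ such that $w^y_u=v|_{Q(u,y_m)}$ for all flats $y\in X$, and $x_{m+1}=(u,v)$ for every point $x\in X$ with $x_m=u$.
\end{lemma}

\begin{proof}
If $y\le y'$ are flats of $X$, then $y'_{m+1}=\partial^jy_{m+1}$ for some $j$, so $w^{y'}_u$ is the restriction of $w^y_u$ to $Q(u,y'_m)$. Let $y\in X$ be a flat with $u$ not incident with $y_m$. Then $\lambda(u,y_m)=\partial^jy_m=y'_m$ with $y'=\partial^jy\in X$, and $u\mathrel{I}y'_m$. By Lemma~\ref{lem:Q}(ii), $Q(u,y_m)=Q(u,y'_m)$, so $w^y_u=w^{y'}_u$, and the requirement for $y$ is the same as that for $y'$. It remains to treat the flats $y\in X$ with $u\mathrel{I}y_m$.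

Suppose some point $x\in X$ has $x_m=u$; it is unique by (g2). Define $v$ by $x_{m+1}=(u,v)$. If $u\mathrel{I}y_m$, then $x\mathrel{I}y$ by (g3), so $x_{m+1}\mathrel{I}y_{m+1}$, which says $w^y_u=v|_{Q(u,y_m)}$.

Suppose there is no such point. It suffices to show that the partial functions $w^y_u$ with $u\mathrel{I}y_m$ are pairwise compatible; then their union is a function, and any extension $v$ of it to $\mathrm{Fl}(u)$ works. For comparable $y,y'$ one function extends the other. For incomparable $y,y'$, (g4) gives $x\in[y]\cap[y']$ with $x_m=u$, and if $x_{m+1}=(u,\tilde v)$, then $\tilde v$ extends both.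
\end{proof}

\begin{proposition}[orbit lemma]\label{prop:orbit}
Let $X,X'\subseteq D$ be finite and $\partial$-closed, let $d\mapsto d'$ be a sort-preserving bijection $X\to X'$, let $n$ be good for both, and let $g\in G_n$ satisfy $g(d_n)=d'_n$ for all $d\in X$. Then there is $\hat g\in G$ inducing $g$ on $D_n$ with $\hat gd=d'$ for all $d\in X$.
\end{proposition}

\begin{proof}
We construct $g_m\in G_m$ for $m\ge n$, with $g_n=g$, such that $g_{m+1}$ induces $g_m$ and $g_m(d_m)=d'_m$ for all $d\in X$. The sequence defines $\hat g$. Suppose $g_m$ is given, and choose $h\in G$ inducing $g_m$. By Lemma~\ref{lem:good}, $m$ is good for $hX$ and $X'$, and $(hd)_m=d'_m$. It suffices to find $t\in K_m$ with $t(hd)_{m+1}=d'_{m+1}$ for all $d\in X$: then $g_{m+1}=th_{m+1}$ induces $g_m$, as $t$ acts trivially on $D_m$. Renaming $hX$ as $X$, we may assume $d_m=d'_m$ for all $d\in X$.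

For $u\in P_m$ let $v(u)$ and $v'(u)$ be given by Lemma~\ref{lem:vertex} for $X$ and $X'$, and put $t_u=v'(u)-v(u)$. For a flat $y\in X$ we have $y_m=y'_m$, so
\[
w^{y'}_u=v'(u)|_{Q(u,y_m)}=w^y_u+t_u|_{Q(u,y_m)}\quad\text{for all } u,
\]
that is, $ty_{m+1}=y'_{m+1}$. For a point $x\in X$ with $x_m=x'_m=u$ we have $x_{m+1}=(u,v(u))$ and $x'_{m+1}=(u,v'(u))$, so $tx_{m+1}=x'_{m+1}$.
\end{proof}

\begin{corollary}\label{cor:orbits}
The tower is small, and $G$ is transitive on $D_P$.
\end{corollary}

\begin{proof}
To $\bar d=(d^1,\dots,d^k)\in D^k$ assign its tuple of sorts, a level $n$ good for its $\partial$-closure $X$, and the tuple $\bar d_n\in D_n^k$. There are countably many such data, so it suffices to show that tuples $\bar d,\bar c$ with the same data are conjugate. Let $X'$ be the $\partial$-closure of $\bar c$. Send $*\mapsto*$ and $\partial^jd^l\mapsto\partial^jc^l$ (with $j=0$ for points). Corresponding elements have the same sort and $n$th coordinate. If two expressions denote the same element of $X$, their images are elements of $X'$ with the same $n$th coordinate, hence equal by (g2); symmetrically the map is injective. Apply Proposition~\ref{prop:orbit}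 with $g=1$. For points $x,x'$, level $0$ is good for $\{x,*\}$ and $\{x',*\}$, and $x_0=x'_0=o$.
\end{proof}

\begin{proposition}\label{prop:stab}
Let $X\subseteq D$ be finite and $\partial$-closed and let $x\in D_P$.
\begin{enumerate}
\item[(i)] If $x\in X$, or $x\in[y]\cap[y']$ for some incomparable flats $y,y'\in X$, then $G_Xx$ is finite.
\item[(ii)] Otherwise the flats of $X$ through $x$ form a chain, and $G_Xx$ is a relatively open subset of $[y]$, where $y$ is the least element of the chain.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) In the first case $G_Xx=\{x\}$; in the second $G_Xx\subseteq[y]\cap[y']$, which is finite by Lemma~\ref{lem:finite}(ii).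

(ii) The flats of $X$ through $x$ are pairwise comparable and include $*$, so $y$ exists. The group $G_X$ fixes $y$, so it acts on $[y]$. Let $m$ be good for $X\cup\{x\}$, and let $x'\in[y]$ with $x'_m=x_m$. We check that $m$ is good for $X\cup\{x'\}$. Conditions (g1) and (g4) do not see the change. For (g2), the points of $X$ have $m$th coordinates different from $x_m=x'_m$; in particular $x'\notin X$. For (g3), if $z\in X$ is a flat and $x'_m\mathrel{I}z_m$, then $x_m\mathrel{I}z_m$, so $x\mathrel{I}z$, so $z\ge y$ and $x'\in[y]\subseteq[z]$. Proposition~\ref{prop:orbit}, with $g=1$ and the bijection fixing $X$ and sending $x$ to $x'$, gives $x'\in G_Xx$. So $G_Xx$ contains a neighborhood of $x$ in $[y]$, and (T2) applies.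
\end{proof}

\section{The rank of a point}\label{sec:rank}

Let $T$ be the theory of the tower of Section~\ref{sec:construction}. By Proposition~\ref{prop:small} and Corollary~\ref{cor:orbits} it is small and superstable. By Lemma~\ref{lem:types} and the transitivity of $G$ on $D_P$, all elements of $\mathfrak C_P$ have the same type $p\in S_1(\emptyset)$. It is nonalgebraic, so $U(p)=1$ by Proposition~\ref{prop:trace}(ii). We show $\mathcal M(p)=\alpha$.

\subsection{The upper bound}
As in Example~\ref{ex:products}, we read off an ordinal from the shape of $O(a/A)$ near $\pi(a)$. Working locally takes care of imaginary parameters.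

\begin{lemma}\label{lem:shape}
Let $A\subseteq\mathfrak C^{eq}$ be finite, $a\in\mathfrak C_P\setminus\mathrm{acl}(A)$ and $x=\pi(a)$. Then either $O(a/A)$ agrees near $x$ with $\{x\}$, or it agrees near $x$ with $[y]$ for a flat $y$ through $x$. The two cases exclude each other, and in the second case $y$ is unique.
\end{lemma}

\begin{proof}
Choose $\bar b$ as in Lemma~\ref{lem:real}(ii). Then $O(a/A)$ agrees near $x$ with $O(a/\bar b)=G_Xx$, where $X$ is the $\partial$-closure of $\pi(\bar b)\setminus\{\bot\}$. By Proposition~\ref{prop:stab}, $G_Xx$ is finite, and then agrees near $x$ with $\{x\}$, or it is open in some $[y]\ni x$. The cases are exclusive because $x$ is not isolated in $[y]$. If $[y]\cap U=[y']\cap U$ for an open $U\ni x$, this set is infinite by Lemma~\ref{lem:perfect}, so $y,y'$ are comparable by Lemma~\ref{lem:finite}(ii). If $y<y'$, then $[y]$ contains the nonempty open subset $[y']\cap U$ of $[y']$, contradicting Lemma~\ref{lem:nd}; likewise $y'<y$ is impossible. So $y=y'$.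
\end{proof}

Put $\delta(a/A)=0$ in the first case, and $\delta(a/A)=\mathrm{rk}(\tau)\geq 1$ in the second case, where $y\in D_\tau$.

\begin{lemma}\label{lem:drop}
If $A\subseteq B$ are finite, $a\in\mathfrak C_P\setminus\mathrm{acl}(B)$, and $O(a/B)$ is nowhere dense in $O(a/A)$, then $\delta(a/B)<\delta(a/A)$.
\end{lemma}

\begin{proof}
Let $Z_A,Z_B$ be the sets given by Lemma~\ref{lem:shape} and $U\ni x$ an open set that witnesses both agreements, so that
\[
x\in Z_B\cap U=O(a/B)\cap U\subseteq O(a/A)\cap U=Z_A\cap U .
\]
The inclusion is proper, since otherwise $O(a/B)$ would contain the nonempty open subset $O(a/A)\cap U$ of $O(a/A)$. Hence $Z_A\neq Z_B$ and $Z_A\ne\{x\}$, say $Z_A=[y]$. If $Z_B=\{x\}$, then $\delta(a/B)=0<\delta(a/A)$. Otherwise $Z_B=[y']$ with $y'\ne y$. The set $[y']\cap U\subseteq[y]$ is infinite, so $y,y'$ are comparable. If $y<y'$, then $[y]$ contains the nonempty open subset $[y']\cap U$ of $[y']$, contradicting Lemma~\ref{lem:nd}. So $y'<y$, the sort of $y'$ is a proper descendant of the sort of $y$, and its rank is smaller.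
\end{proof}

By induction on $\beta$, for all $a,A$ as above, $\mathcal M(\mathrm{tp}(a/A))\ge\beta$ implies $\delta(a/A)\ge\beta$. This is immediate for $\beta=0$ and for limit $\beta$. If $\mathcal M(\mathrm{tp}(a/A))\ge\beta+1$, take $B$ from Corollary~\ref{cor:step}; then $\delta(a/A)>\delta(a/B)\ge\beta$. For $A=\emptyset$ we have $O(a/\emptyset)=D_P=[*]$, so $\mathcal M(p)\le\mathrm{rk}(\tau_0)=\alpha$.

\subsection{The lower bound}
We walk down the tree, naming smaller and smaller flats through the point. Fix $a\in\mathfrak C_P$ and $x=\pi(a)$. A \emph{flag} of length $k\ge0$ consists of nodes $\sigma_0=\tau_0,\sigma_1,\dots,\sigma_k$ with $\sigma_{j+1}$ a child of $\sigma_j$, flats $y^j\in D_{\sigma_j}$ with $y^0=*$, $\partial y^{j+1}=y^j$ and $x\in[y^k]$, and elements $c_1,\dots,c_k\in\mathfrak C$ with $\pi(c_j)=y^j$. Put $A_k=\{c_1,\dots,c_k\}$. Then $a\notin A_k$, so $a\notin\mathrm{acl}(A_k)$. The set $\{*,y^1,\dots,y^k\}$ is a $\partial$-closed chain of flats through $x$, so by Lemma~\ref{lem:real}(i) and Proposition~\ref{prop:stab}(ii),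
\[
O(a/A_k)\ \text{ is open in }\ [y^k].
\]

\begin{lemma}\label{lem:lower}
For every ordinal $\beta$ and every flag, $\mathrm{rk}(\sigma_k)\ge\beta$ implies $\mathcal M(\mathrm{tp}(a/A_k))\ge\beta$.
\end{lemma}

\begin{proof}
Induction on $\beta$, for all flags at once. For $\beta=0$ there is nothing to prove, and for limit $\beta$ the claim follows from the claims for smaller ordinals. Let $\mathrm{rk}(\sigma_k)\ge\beta+1$.

If $\sigma_k$ is a leaf, then $\beta=0$. Take $a'\ne a$ with $\pi(a')=x$. Then $a\notin\mathrm{acl}(A_ka')$ and $O(a/A_ka')=\{x\}$. This is nowhere dense in $O(a/A_k)$, an open subset of a space without isolated points. Corollary~\ref{cor:step} gives $\mathcal M(\mathrm{tp}(a/A_k))\ge1$.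

Otherwise some child $\sigma_{k+1}$ of $\sigma_k$ has $\mathrm{rk}(\sigma_{k+1})\ge\beta$, for if $\mathrm{rk}(\sigma)+1\le\beta$ for all children $\sigma$, then $\mathrm{rk}(\sigma_k)\le\beta$. By Lemma~\ref{lem:child} the flag extends by some $y^{k+1}\in D_{\sigma_{k+1}}$ and $c_{k+1}$. The set $O(a/A_{k+1})\subseteq[y^{k+1}]$ is nowhere dense in $[y^k]$ by Lemma~\ref{lem:nd}, hence in the open subset $O(a/A_k)$ by (T1). By induction $\mathcal M(\mathrm{tp}(a/A_{k+1}))\ge\beta$, and Corollary~\ref{cor:step} gives $\mathcal M(\mathrm{tp}(a/A_k))\ge\beta+1$.
\end{proof}

The flag of length $0$ gives $\mathcal M(p)\ge\mathrm{rk}(\tau_0)=\alpha$. Hence $\mathcal M(p)=\alpha$, and Theorem~\ref{thm:main} is proved. \hfill$\square$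

\begin{remark}
The absence of infinite branches is used only to define $\mathrm{rk}$. If $\Theta$ has an infinite branch, Sections~\ref{sec:construction} and~\ref{sec:orbits} are unchanged, and the flags along the branch give an infinite meager chain from $p$, so $\mathcal M(p)=\infty$.
\end{remark}

\begin{remark}
One can see where compactness fails to glue the finite chains. Let $\Theta$ be a root with one chain of $k$ nodes attached for each $k$. The flag along the $k$th chain begins with an element $c^{(k)}$ whose sort is the top node of that chain, and these sorts are distinct. An accumulation point of the types $\mathrm{tp}(c^{(k)}/a)$ is the type of an element $c$ in no sort, and $O(a/c)=D_P$ by Lemma~\ref{lem:real}(i): the limit parameter does not shrink the trace at all.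
\end{remark}

\section{The values of $\mathcal{M}$}\label{sec:values}

\begin{proposition}\label{prop:countable}
In a small stable theory every ordinal value of $\mathcal M$ is countable.
\end{proposition}

\begin{proof}
Up to $\mathrm{Aut}(\mathfrak C)$ there are countably many types over finite subsets of $\mathfrak C^{eq}$, because a type $\mathrm{tp}(a/A)$ is determined up to conjugacy by the type over $\emptyset$ of $a$ together with an enumeration of $A$. So the set $V$ of ordinal values of $\mathcal M$ is countable. We claim that $V$ is an initial segment of the ordinals. Suppose $\beta\notin V$ lies below some element of $V$, and let $\gamma=\mathcal M(p)$ be the least element of $V$ above $\beta$. As $\mathcal M(p)\ge\beta+1$, there is a meager nonforking extension $q$ of $p$ with $\mathcal M(q)\ge\beta$. Since $\beta\notin V$, the value $\mathcal M(q)$ is $\infty$ or an element of $V$ above $\beta$, so $\mathcal M(q)\ge\gamma$. Then $\mathcal M(p)\ge\gamma+1$, a contradiction. A countable initial segment of the ordinals is a countable ordinal, so all its elements are below $\omega_1$.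
\end{proof}

\begin{lemma}\label{lem:chain}
In a small stable theory, $\mathcal M(p)=\infty$ if and only if there is an infinite meager chain from $p$.
\end{lemma}

\begin{proof}
If $q$ is a meager nonforking extension of $p$ and $\mathcal M(p)$ is an ordinal, then $\mathcal M(q)<\mathcal M(p)$; so an infinite chain from a type of ordinal rank would give an infinite descending sequence of ordinals. Conversely, if $\mathcal M(p)=\infty$, then $\mathcal M(p)\ge\omega_1+1$ gives a meager nonforking extension $q$ with $\mathcal M(q)\ge\omega_1$, so $\mathcal M(q)=\infty$ by Proposition~\ref{prop:countable}, and we repeat.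
\end{proof}

The value $\infty$ occurs in our examples, for flats rather than points. A flat just below $*$ is never determined, even up to an open set of possibilities, by finitely many of its points: it can still be moved off any further point.

\begin{proposition}\label{prop:infty}
If $\Theta$ has more than one node, the theory $T$ of Section~\ref{sec:rank} has a type with $\mathcal M=\infty$.
\end{proposition}

\begin{proof}
Let $\tau$ be a child of $\tau_0$ and $y\in D_\tau$, so $\partial y=*$. By Lemma~\ref{lem:perfect} there are distinct points $x^1,x^2,\dots\in[y]$. Choose $c,a_1,a_2,\dots\in\mathfrak C$ with $\pi(c)=y$, $\pi(a_j)=x^j$, and let $q_k=\mathrm{tp}(c/a_1\dots a_k)$. These types are nonalgebraic, so $q_{k+1}$ is a nonforking extension of $q_k$ by Proposition~\ref{prop:trace}(ii). Put $H_k=G_{\{x^1,\dots,x^k\}}$ and $O_k=H_ky=O(c/a_1\dots a_k)$. By Proposition~\ref{prop:trace}(i) and Lemma~\ref{lem:chain} it suffices to show that the closed set $O_{k+1}$ is nowhere dense in $O_k$ for every $k$.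

Suppose not. The group $H_{k+1}\subseteq H_k$ acts on $O_k$, and its orbit $O_{k+1}$ has nonempty interior, so it is open in $O_k$ by (T2). Every element of $O_{k+1}$ is incident with $x^{k+1}$, because $y$ is and $H_{k+1}$ fixes $x^{k+1}$. Hence for all large $m$,
\begin{equation}\label{eq:inc}
y''\in O_k\ \text{ and }\ y''_m=y_m\quad\Longrightarrow\quad x^{k+1}\mathrel{I}y''.
\end{equation}
Choose such an $m$ that is good for the $\partial$-closed set $\{x^1,\dots,x^{k+1},y,*\}$. Put $u=x^{k+1}_m$, and define $t\in K_m$ by $t_u=e_*$ and $t_{u'}=0$ for $u'\ne u$. By (g2), $x^j_m\ne u$ for $j\le k$, so $t$ fixes the $(m+1)$st coordinates of the elements of $X=\{x^1,\dots,x^k,*\}$. Level $m+1$ is good for $X$ by Lemma~\ref{lem:good}. Proposition~\ref{prop:orbit}, applied at level $m+1$ to the identity of $X$ and $t\in G_{m+1}$, gives $\hat g\in G_X=H_k$ inducing $t$ on $D_{m+1}$, hence the identity on $D_m$. So $y''=\hat gy$ lies in $O_k$ and $y''_m=y_m$.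

Write $x^{k+1}_{m+1}=(u,v)$, $y_{m+1}=(y_m,w)$ and $y''_{m+1}=ty_{m+1}=(y_m,w'')$. Since $u\mathrel{I}y_m$ and $*\not\le y_m$, we have $*\in Q(u,y_m)$, so $w''_u=w_u+e_*|_{Q(u,y_m)}\neq w_u$. As $x^{k+1}\mathrel{I}y$, we have $v|_{Q(u,y_m)}=w_u\ne w''_u$, so $x^{k+1}_{m+1}$ is not incident with $y''_{m+1}$. This contradicts \eqref{eq:inc}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:values}]
The first statement is Proposition~\ref{prop:countable}. The value $0$ is taken by every algebraic type, each countable $\alpha\ge1$ occurs by Theorem~\ref{thm:main}, and $\infty$ occurs by Proposition~\ref{prop:infty}.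
\end{proof}

\begin{thebibliography}{1}

\bibitem{DM}
\emph{Documenta Mathematica},
\texttt{http://\allowbreak www.nozdr.\allowbreak mirror.\allowbreak cypherpunks.ru/\allowbreak kolxoz/M/\allowbreak ICM-1998,\allowbreak \%20Berlin.\allowbreak \%20Proceedings,\allowbreak \%20Vol.\allowbreak \%202.\allowbreak \%20Invited\allowbreak \%20lectures\allowbreak \%20\%28Documenta\allowbreak \%20Mathematica,\allowbreak \%201998\%29\allowbreak \%28882s\%29\allowbreak \_M\_.pdf}

\end{thebibliography}
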